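\title{Tensor factorizations of modular group algebras of finite $p$-groups}

\begin{abstract}
Let $G$ be a finite $p$-group and let $k$ be a field of characteristic $p$. We prove that every isomorphism of $k$-algebras $kG\cong A\otimes_k B$ comes, up to isomorphism of the factors, from a direct decomposition of the group: $G=H_A\times H_B$ with $A\cong kH_A$ and $B\cong kH_B$. Hence $kG$ is indecomposable as a tensor product if and only if $G$ is indecomposable as a direct product, and the factorization of $kG$ into tensor-indecomposable algebras is unique up to isomorphism and order. The proof turns $A$ and $B$ into permutation modules for the conjugation action of $G$ and reads the structure of $G$ from their Brauer quotients.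
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be a field and write $\otimes=\otimes_k$. For finite groups $H$ and $L$ the map $(h,l)\mapsto h\otimes l$ extends to an isomorphism of algebras $k(H\times L)\cong kH\otimes kL$. A direct decomposition of a group therefore gives a tensor decomposition of its group algebra, and one may ask whether every tensor decomposition forces a direct one.

A \emph{non-trivial tensor decomposition} of a $k$-algebra $R$ is an isomorphism $R\cong A\otimes B$ with $k$-algebras $A,B$ of dimension greater than $1$; inside $R$, this is a pair of commuting subalgebras of dimension greater than $1$ for which multiplication $A\otimes B\to R$ is bijective. We call $R$ \emph{tensor-indecomposable} if it has no such decomposition. A finite group is \emph{indecomposable} if it is not the direct product of two proper subgroups.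

Without a hypothesis on $k$ the answer is no. The cyclic group $C_{p^2}$ has a unique maximal subgroup, so it is indecomposable, but
\[
\mathbb{C}C_{p^2}\cong\mathbb{C}[X]/(X^{p^2}-1)\cong\mathbb{C}^{p^2}\cong\mathbb{C}^p\otimes\mathbb{C}^p .
\]
The complex group algebra of an abelian group records only the order of the group. In characteristic $p$ the group algebra records more: $kC_{p^2}\cong k[X]/(X^{p^2})$, whereas $k(C_p\times C_p)\cong k[X,Y]/(X^p,Y^p)$, and the first algebra is tensor-indecomposable (Example~\ref{ex:fewgens}). This suggests the following question, posed in \cite{Murcia}: \emph{if $G$ is an indecomposable finite $p$-group and $k$ is a field of characteristic $p$, is $kG$ tensor-indecomposable?} The answer is yes, for every prime $p$ and every field of characteristic $p$, and the tensor factors are themselves group algebras.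

\begin{theorem}\label{thm:main}
Let $p$ be a prime, $G$ a finite $p$-group and $k$ a field of characteristic $p$. If $kG\cong A\otimes B$ as $k$-algebras, then there are subgroups $H_A,H_B$ of $G$ with
\[
G=H_A\times H_B,\qquad A\cong kH_A,\qquad B\cong kH_B .
\]
In particular $|H_A|=\dim A$ and $|H_B|=\dim B$, and if $\dim A,\dim B>1$, then $G$ is a direct product of two proper subgroups.
\end{theorem}

\begin{corollary}\label{cor:KS}
Let $G$ and $k$ be as in Theorem~\ref{thm:main}. Then $kG$ is tensor-indecomposable if and only if $G$ is indecomposable. If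
\[
kG\cong A_1\otimes\cdots\otimes A_r\cong A_1'\otimes\cdots\otimes A_s'
\]
with all factors tensor-indecomposable of dimension greater than $1$, then $r=s$ and $A_i\cong A'_{\sigma(i)}$ for some permutation $\sigma$. Moreover $A_i\cong kH_i$, where $G\cong H_1\times\cdots\times H_r$ is the decomposition of $G$ into indecomposable groups, suitably ordered.
\end{corollary}

The difficulty is that a tensor factor of $kG$ need not be related to the basis $G$ in any visible way.

\begin{example}\label{ex:nogroupelements}
Let $p=2$ and $G=\langle g,h\rangle\cong C_2\times C_2$. Put $u=g+h$, so $u^2=0$. The subalgebras $A=k1\oplus ku$ and $B=k1\oplus kh$ commute, and the products $1,\ u,\ h,\ uh=gh+1$ form a basis of $kG$. So $kG=A\otimes B$, yet $A$ contains no group element other than $1$, and $g=u\otimes 1+1\otimes h$ is not even a pure tensor.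
\end{example}

So $H_A$ cannot be found as $G\cap A$; it has to be built. The proof does this in four steps.
\begin{enumerate}
\item An automorphism of $kG$ makes every group element a pure tensor $g=a_g\otimes b_g$ (Section~\ref{sec:local}). Then $G$ acts by conjugation on $A$ and on $B$ separately.
\item For this action $A$ and $B$ have $G$-stable bases $\Omega_A$ and $\Omega_B$, the $G$-set $\Omega_A\times\Omega_B$ is isomorphic to $G$ under conjugation, and each algebra $kC_G(S)$ with $S\le G$ inherits a tensor decomposition (Sections~\ref{sec:perm} and~\ref{sec:action}). Counting fixed points shows that $G$ is the central product of the centralizers of $A$ and of $B$ (Section~\ref{sec:central}).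
\item The center of $G$ is split in a way compatible with both centralizers, which turns the central product into a direct product (Section~\ref{sec:center}).
\item A cancellation lemma for truncated polynomial algebras identifies $A$ and $B$ (Section~\ref{sec:cancel}).
\end{enumerate}
Section~\ref{sec:sixteen} carries out steps 2 and 3 by hand for some groups of order $16$.

From now on $G$ is a finite $p$-group and $k$ is a field of characteristic $p$. Algebras are associative and unital, and homomorphisms and subalgebras respect the identity element.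

\section{Local algebras and pure tensors}\label{sec:local}

In this paper a \emph{local algebra} is a finite-dimensional $k$-algebra $R$ with a nilpotent ideal $I_R$ of codimension $1$, that is, a finite-dimensional local algebra with residue field $k$. An element outside $I_R$ is a nonzero scalar plus a nilpotent element, hence a unit; so $I_R$ is the set of non-units, and it is determined by $R$. We write $\varepsilon_R\colon R\to k$ for the homomorphism with kernel $I_R$, and
\[
V(R)=I_R/I_R^2 .
\]
A homomorphism $f\colon R\to R'$ of local algebras sends nilpotent elements to nilpotent elements, so $f(I_R)\subseteq I_{R'}$ and $f$ induces a linear map $V(f)\colon V(R)\to V(R')$. A subalgebra $R_0$ of a local algebra $R$ is local with $I_{R_0}=R_0\cap I_R$. A nonzero quotient $R/J$ is local with $I_{R/J}=I_R/J$, because a proper ideal contains no unit.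

The basic textbook fact is that $kG$ is local: the augmentation ideal $I$, spanned by the elements $g-1$ with $g\in G$, is nilpotent. If $G=\langle g\rangle$ has order $q$, then $(g-1)^q=g^q-1=0$, and $X\mapsto g-1$ gives $kG\cong k[X]/(X^q)$.

The space $V(R)$ controls generation of $R$ as an algebra.

\begin{lemma}\label{lem:gen}
Let $f\colon R\to R'$ be a homomorphism of local algebras. If $V(f)$ is surjective, then $f$ is surjective.
\end{lemma}

\begin{proof}
Put $J=I_{R'}$ and $E=f(I_R)$. Then $E$ is a subspace closed under multiplication and $J=E+J^2$. Expanding the product gives $J^n=(E+J^2)^n\subseteq E^n+J^{n+1}\subseteq E+J^{n+1}$ for $n\ge1$. Hence $J\subseteq E+J^{n}$ for all $n$, and $J=E$ because $J$ is nilpotent. Since $f(1)=1$, the map $f$ is onto.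
\end{proof}

\begin{lemma}\label{lem:tensorV}
Let $A,B$ be local algebras. Then $R=A\otimes B$ is local, with
\begin{align*}
I_R&=(I_A\otimes1)\oplus(1\otimes I_B)\oplus(I_A\otimes I_B),\\
I_R^2&=(I_A^2\otimes1)\oplus(1\otimes I_B^2)\oplus(I_A\otimes I_B).
\end{align*}
Hence $V(R)=V(A)\oplus V(B)$, and for $x\in I_A$, $y\in I_B$ the class of $(1+x)\otimes(1+y)-1$ is the pair formed by the classes of $x$ and $y$.
\end{lemma}

\begin{proof}
Let $J$ be the right side of the first formula. It is the kernel of $\varepsilon_A\otimes\varepsilon_B$, so it is an ideal of codimension $1$, and $J^n\subseteq\sum_{i+j=n}I_A^i\otimes I_B^j$ (with $I_A^0=A$, $I_B^0=B$) vanishes for large $n$. In $J^2$, the products of the first two summands give $I_A^2\otimes 1$, $1\otimes I_B^2$ and $I_A\otimes I_B$; a product that involves the ideal $I_A\otimes I_B$ lies in it. The last claim follows from $(1+x)\otimes(1+y)-1=x\otimes1+1\otimes y+x\otimes y$.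
\end{proof}

If a local algebra $R$ equals $A\otimes B$, then $A\cong A\otimes1$ and $B\cong1\otimes B$ are subalgebras of $R$, so they are local and Lemma~\ref{lem:tensorV} applies. This settles the question for groups with few generators.

\begin{example}\label{ex:fewgens}
The identity $gh-1=(g-1)+(h-1)+(g-1)(h-1)$ shows that if $g_1,\dots,g_d$ generate $G$, then the classes of the $g_i-1$ span $V(kG)$. Let $kG=A\otimes B$ with $\dim A,\dim B>1$. Lemma~\ref{lem:gen} applied to $k\to A$ and $k\to B$ shows that $V(A)\ne0\ne V(B)$, so $d\ge\dim V(kG)\ge2$. Thus $kG$ is tensor-indecomposable for cyclic $G$. If $d=2$, then $V(A)$ is spanned by the class of one element $x$, and Lemma~\ref{lem:gen} applied to the subalgebra generated by $x$ shows that $A$ is commutative. The same holds for $B$, so $G$ is abelian. Thus $kG$ is also tensor-indecomposable for every non-abelian $G$ with two generators.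
\end{example}

For more generators we need the group to act on the factors. Conjugation by $g$ is an inner automorphism of $A\otimes B$, but it has no reason to preserve $A\otimes 1$. It does so when $g$ is a pure tensor, and this can be arranged: we replace $g$ by the tensor product of its two projections, which changes $g-1$ only modulo $I^2$.

\begin{proposition}\label{prop:pure}
Suppose that $kG\cong A\otimes B$. Then there are group homomorphisms $a\colon G\to 1+I_A$, $g\mapsto a_g$, and $b\colon G\to1+I_B$, $g\mapsto b_g$, such that $g\mapsto a_g\otimes b_g$ extends linearly to an isomorphism of algebras $kG\to A\otimes B$. The elements $a_g$ span $A$ and the elements $b_g$ span $B$.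
\end{proposition}

\begin{proof}
Identify $kG$ with $A\otimes B$ through the given isomorphism. The maps $\pi_A=\mathrm{id}\otimes\varepsilon_B\colon A\otimes B\to A$ and $\pi_B=\varepsilon_A\otimes\mathrm{id}\colon A\otimes B\to B$ are surjective algebra homomorphisms. Put $a_g=\pi_A(g)$ and $b_g=\pi_B(g)$. Then $g\mapsto a_g\otimes b_g$ is a homomorphism from $G$ to the unit group of $A\otimes B$, so it extends to an algebra homomorphism $\Phi\colon kG\to A\otimes B=kG$.

By Lemma~\ref{lem:tensorV} write $g-1=x\otimes1+1\otimes y+w$ with $x\in I_A$, $y\in I_B$, $w\in I_A\otimes I_B$. Applying $\pi_A$ and $\pi_B$ gives $a_g=1+x$ and $b_g=1+y$. Therefore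
\[
\Phi(g-1)-(g-1)=x\otimes y-w\in I_A\otimes I_B\subseteq I^2 .
\]
The elements $g-1$ span $I$, so $V(\Phi)$ is the identity. By Lemma~\ref{lem:gen}, $\Phi$ is surjective, hence bijective. Finally, the $a_g$ and the $b_g$ are the images of the basis $G$ under the surjections $\pi_A$ and $\pi_B$.
\end{proof}

In Example~\ref{ex:nogroupelements} one finds $a_g=1+u$, $b_g=h$, $a_h=1$, $b_h=h$.

\section{Permutation modules and Brauer quotients}\label{sec:perm}

For a finite $G$-set $\Omega$ let $k\Omega$ be the $kG$-module with basis $\Omega$. A \emph{permutation module} is a module isomorphic to some $k\Omega$, that is, a finite-dimensional module with a $G$-stable basis. For $S\le G$ we write $\Omega^S$ and $M^S$ for the fixed points of $S$ on a $G$-set $\Omega$ and on a module $M$, and $S_\omega$ for the stabilizer of $\omega\in\Omega$ in $S$.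

\begin{lemma}\label{lem:summand}
A direct summand of a permutation $kG$-module is a permutation module.
\end{lemma}

\begin{proof}
Every nonzero $kG$-module $M$ has $M^G\neq0$: if $n$ is maximal with $I^nM\ne0$, then all $g-1$ annihilate $I^nM$. If $\Omega$ is transitive, then $(k\Omega)^G$ is spanned by the sum of the points, so it is one-dimensional and $k\Omega$ is not a direct sum of two nonzero submodules. Thus the orbits of a $G$-set $\Omega$ give a decomposition of $k\Omega$ into indecomposable modules. By the Krull--Schmidt theorem, such a decomposition of a finite-dimensional module is unique up to isomorphism and order. If $k\Omega=M\oplus M'$, then decomposing $M$ and $M'$ gives a second one, so $M$ is a direct sum of transitive permutation modules.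
\end{proof}

The lemma needs both hypotheses of Theorem~\ref{thm:main}: in characteristic different from $2$, the span of $1-g$ is a direct summand of $kC_2=k\langle g\rangle$ on which $g$ acts as $-1$, whereas a one-dimensional permutation module is trivial.

A permutation module does not single out a stable basis, so we need invariants of $\Omega$ that can be computed from $k\Omega$ alone. The space $(k\Omega)^S$ has the $S$-orbit sums as a basis and counts orbits. To count fixed points we factor out the sums over orbits with more than one point, and these can be described without reference to $\Omega$. For a $kG$-module $M$ and $T\le S\le G$, the \emph{relative trace} is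
\[
\operatorname{Tr}_T^S\colon M^T\to M^S,\qquad \operatorname{Tr}_T^S(x)=\sum_{sT\in S/T}sx .
\]
It is transitive: $\operatorname{Tr}_T^S\operatorname{Tr}_U^T=\operatorname{Tr}_U^S$ for $U\le T\le S$. The \emph{Brauer quotient} of $M$ at $S$ is
\[
M(S)=M^S\Big/\sum_{T<S}\operatorname{Tr}_T^S(M^T),
\]
and $[x]$ denotes the class of $x\in M^S$. Let $G_{\mathrm{conj}}$ be the set $G$ with the action of $G$ by conjugation; its points fixed by $S$ form $C_G(S)$, and the stabilizer of the point $v$ is $C_G(v)$.

\begin{lemma}\label{lem:brauer}
Let $S\le G$.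
\begin{enumerate}
\item[(a)] If $M=k\Omega$, then $\sum_{T<S}\operatorname{Tr}_T^S(M^T)$ is spanned by the sums over the $S$-orbits with more than one point, and the classes of the points of $\Omega^S$ form a basis of $M(S)$.
\item[(b)] Let $A,B$ be algebras on which $G$ acts by algebra automorphisms and which are permutation modules, and let $G$ act diagonally on $A\otimes B$. Then $A(S)$, $B(S)$ and $(A\otimes B)(S)$ are quotient algebras of $A^S$, $B^S$ and $(A\otimes B)^S$, and $[x]\otimes[y]\mapsto[x\otimes y]$ is an algebra isomorphism $A(S)\otimes B(S)\to(A\otimes B)(S)$.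
\item[(c)] If $G$ acts on $kG$ by conjugation, then $c\mapsto[c]$ gives an algebra isomorphism $kC_G(S)\to(kG)(S)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $T<S$ the space $M^T$ is spanned by the $T$-orbit sums $\operatorname{Tr}_{T_\omega}^T(\omega)$, and
\[
\operatorname{Tr}_T^S\operatorname{Tr}_{T_\omega}^T(\omega)=\operatorname{Tr}_{T_\omega}^S(\omega)=|S_\omega:T_\omega|\cdot\sum_{\omega'\in S\omega}\omega' .
\]
The index is a power of $p$, so this is $0$ unless $S_\omega=T_\omega$. In that case $S_\omega\le T<S$, and we obtain the sum over an orbit with more than one point. Conversely, such a sum equals $\operatorname{Tr}_{S_\omega}^S(\omega)$ with $S_\omega<S$. The remaining members of the basis of $M^S$ given by orbit sums are the points of $\Omega^S$.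

(b) For $x\in A^T$ and $z\in A^S$ we have $\operatorname{Tr}_T^S(x)z=\operatorname{Tr}_T^S(xz)$ and $z\operatorname{Tr}_T^S(x)=\operatorname{Tr}_T^S(zx)$, so the image of each trace is an ideal of $A^S$; the same applies to $B$ and $A\otimes B$. The algebra homomorphism $A^S\otimes B^S\to(A\otimes B)(S)$ kills $\operatorname{Tr}_T^S(x)\otimes y=\operatorname{Tr}_T^S(x\otimes y)$ for $x\in A^T$, $y\in B^S$, and it kills $x\otimes\operatorname{Tr}_T^S(y)=\operatorname{Tr}_T^S(x\otimes y)$ for $x\in A^S$, $y\in B^T$. So it factors through $A(S)\otimes B(S)$. If $\Omega_A,\Omega_B$ are stable bases of $A,B$, then the tensors $\omega\otimes\omega'$ form a stable basis of $A\otimes B$, isomorphic to $\Omega_A\times\Omega_B$ as a $G$-set. Since $(\Omega_A\times\Omega_B)^S=\Omega_A^S\times\Omega_B^S$, part (a) shows that the induced map sends a basis bijectively to a basis.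

(c) Here $kG=kG_{\mathrm{conj}}$, and $kC_G(S)$ is a subalgebra of $(kG)^S$ whose basis $C_G(S)$ maps bijectively to the basis of $(kG)(S)$ from (a).
\end{proof}

So the module $k\Omega$ determines the numbers $|\Omega^S|$, the \emph{marks} of $\Omega$. These determine $\Omega$.

\begin{lemma}[Burnside's theorem on marks]\label{lem:marks}
If $\Omega,\Omega'$ are finite $G$-sets with $|\Omega^S|=|\Omega'^S|$ for all $S\le G$, then $\Omega\cong\Omega'$.
\end{lemma}

\begin{proof}
Let $S,T$ run over representatives of the conjugacy classes of subgroups, and let $n_T$ be the number of orbits of $\Omega$ isomorphic to $G/T$. Then $|\Omega^S|=\sum_Tn_T|(G/T)^S|$. The set $(G/T)^S$ is nonempty exactly when $S$ is conjugate to a subgroup of $T$. If the representatives are listed by increasing order, the matrix $(|(G/T)^S|)$ is therefore triangular with nonzero diagonal, and the marks determine the $n_T$.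
\end{proof}

\section{The conjugation action on the factors}\label{sec:action}

For the rest of the proof of Theorem~\ref{thm:main} we identify $kG$ with $A\otimes B$ by Proposition~\ref{prop:pure}, so that
\[
g=a_g\otimes b_g\qquad(g\in G).
\]
Let $g\in G$ act on $A$ by $x\mapsto a_gxa_g^{-1}$ and on $B$ by $y\mapsto b_gyb_g^{-1}$. The diagonal action on $A\otimes B$ is conjugation by $a_g\otimes b_g=g$ in $kG$.

\begin{proposition}\label{prop:sets}
\begin{enumerate}
\item[(a)] The modules $A$ and $B$ have $G$-stable bases $\Omega_A$ and $\Omega_B$.
\item[(b)] For every $S\le G$ there is an algebra isomorphism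
\begin{equation}\label{eq:brauer}
kC_G(S)\cong A(S)\otimes B(S),\qquad c\mapsto[a_c]\otimes[b_c]\quad(c\in C_G(S)),
\end{equation}
and consequently
\begin{equation}\label{eq:marks}
|C_G(S)|=|\Omega_A^S|\,|\Omega_B^S| .
\end{equation}
\item[(c)] $\Omega_A\times\Omega_B\cong G_{\mathrm{conj}}$ as $G$-sets.
\item[(d)] The stabilizer in $G$ of any point of $\Omega_A\times\Omega_B$, of $\Omega_A$ or of $\Omega_B$ is the centralizer of an element of $G$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Conjugation by units fixes $1$ and preserves $I_B$, so $B=k1\oplus I_B$ as $kG$-modules and $kG_{\mathrm{conj}}=(A\otimes1)\oplus(A\otimes I_B)$. Thus $A\cong A\otimes1$ is a direct summand of a permutation module, and Lemma~\ref{lem:summand} applies. Exchange $A$ and $B$ for the second claim.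

(b) If $c\in C_G(S)$ and $s\in S$, then $a_ca_s=a_{cs}=a_{sc}=a_sa_c$, so $a_c\in A^S$, and $b_c\in B^S$ in the same way. Compose the isomorphism of Lemma~\ref{lem:brauer}(c) with the inverse of that of Lemma~\ref{lem:brauer}(b); it sends $c$ to $[c]=[a_c\otimes b_c]$ and then to $[a_c]\otimes[b_c]$. Comparing dimensions by Lemma~\ref{lem:brauer}(a) gives \eqref{eq:marks}.

(c) By \eqref{eq:marks} the two $G$-sets have the same marks; apply Lemma~\ref{lem:marks}.

(d) For $\Omega_A\times\Omega_B$ this follows from (c). By \eqref{eq:marks} with $S=G$, there is a point $\omega_0\in\Omega_B^G$, and $G_\omega=G_{(\omega,\omega_0)}$ for $\omega\in\Omega_A$. Exchange $A$ and $B$ for $\Omega_B$.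
\end{proof}

We fix notation for the case $S=G$. Put
\[
Z=Z(G),\quad m_A=|\Omega_A^G|,\quad m_B=|\Omega_B^G|,\quad \bar A=A(G),\quad \bar B=B(G).
\]
Then $m_Am_B=|Z|$, $\dim\bar A=m_A\geq1$ and $\dim\bar B=m_B\geq1$. Since the $a_g$ span $A$, we have $A^G=Z(A)$, so $\bar A$ is a nonzero quotient of $Z(A)$, hence a commutative local algebra; so is $\bar B$. Let
\[
C_A=\{g\in G: a_g\in Z(A)\},\qquad C_B=\{g\in G: b_g\in Z(B)\}.
\]
These are the kernels of the actions of $G$ on $A$ and on $B$, that is, on $\Omega_A$ and on $\Omega_B$. Taking classes gives group homomorphisms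
\[
\bar a\colon C_A\to1+I_{\bar A},\quad c\mapsto\bar a_c=[a_c],\qquad\qquad \bar b\colon C_B\to1+I_{\bar B},\quad c\mapsto\bar b_c=[b_c],
\]
and \eqref{eq:brauer} with $S=G$ reads
\begin{equation}\label{eq:center}
kZ\cong\bar A\otimes\bar B,\qquad z\mapsto\bar a_z\otimes\bar b_z .
\end{equation}

\begin{example}[the model case]\label{ex:model}
Let $G=H\times L$, $A=kH$, $B=kL$, with $a$ and $b$ the projections. Then one may take $\Omega_A=H$ and $\Omega_B=L$ under conjugation, and $\bar A\cong kZ(H)$, $\bar B\cong kZ(L)$. Further $C_B=H\times Z(L)$ and $C_A=Z(H)\times L$. The factor $H$ that belongs to $A$ lies in the centralizer of $B$, and it is the kernel of the projection $C_B\to Z(L)$. The general proof recovers these objects in turn.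
\end{example}

\section{A worked case: groups of order 16}\label{sec:sixteen}

Let $p=2$ and let $G$ be non-abelian of order $16$ with $|Z|=4$. We show directly that a non-trivial decomposition $kG=A\otimes B$ forces $G=H\times C_2$. Three groups of this kind are worth keeping in mind: $D_8\times C_2$; the central product $D_8\circ C_4$, obtained from $D_8\times C_4$ by identifying the central involution of $D_8$ with the involution of $C_4$, whose center is cyclic; and $C_4\rtimes C_4=\langle s,t\mid s^4=t^4=1,\ tst^{-1}=s^{-1}\rangle$, whose center is $\langle s^2,t^2\rangle$.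

Since $G/Z$ is not cyclic, it is $C_2\times C_2$. The three subgroups $M_1,M_2,M_3$ strictly between $Z$ and $G$ are abelian, and $C_G(y)=M_i$ for $y\in M_i\setminus Z$. The four elements of $M_i\setminus Z$ form two classes of size $2$. So $G_{\mathrm{conj}}$ consists of four fixed points and two copies of each $G/M_i$.

\emph{The $G$-sets.} By Proposition~\ref{prop:sets}(d), every stabilizer in $\Omega_A$, $\Omega_B$ and $\Omega_A\times\Omega_B$ is $G$ or some $M_i$. If $\omega\in\Omega_A$ and $\omega'\in\Omega_B$ had stabilizers $M_i$ and $M_j$ with $i\ne j$, then $(\omega,\omega')$ would have stabilizer $M_i\cap M_j=Z$, which does not occur. So if both sets had non-fixed points, all these points would have the same stabilizer $M_i$, and the other two $M_j$ would not be stabilizers in $\Omega_A\times\Omega_B\cong G_{\mathrm{conj}}$. Hence one set, say $\Omega_B$, is fixed pointwise. Then $C_B=G$, $\bar B=B$, and $G_{\mathrm{conj}}$ is a union of $\dim B$ copies of $\Omega_A$. As $G/M_1$ occurs twice, $\dim B=2$, $\dim A=8$ and $m_A=2$. The $G$-sets say no more: $G_{\mathrm{conj}}$ does factor in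 this way for all three groups.

\emph{The algebra $kZ$.} By \eqref{eq:center}, $kZ\cong\bar A\otimes B$ with both factors of dimension $2$. By Example~\ref{ex:fewgens}, $Z$ is not cyclic, so $Z\cong C_2\times C_2$. This excludes $D_8\circ C_4$.

\emph{The homomorphism $b$.} Write $I_B=ky$; then $y^2=0$, and $1+I_B$ is an abelian group of exponent $2$. The surjection $kZ\cong\bar A\otimes B\to B$ induced by $\varepsilon_{\bar A}$ sends $z$ to $b_z$, so $b_z\ne1$ for some $z\in Z$. The point is that $b$ is defined on all of $C_B=G$, not only on $Z$. The image $b(G)$ is an elementary abelian $2$-group, so there is a homomorphism $\varphi\colon b(G)\to C_2$ with $\varphi(b_z)\neq1$. The kernel $H$ of $\varphi\circ b$ has index $2$ and does not contain the central involution $z$, so $G=H\times\langle z\rangle$. This excludes $C_4\rtimes C_4$, where $b$ would kill $Z=\langle s^2,t^2\rangle$.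

These three paragraphs correspond to Proposition~\ref{prop:central}, Lemma~\ref{lem:Zsplit} and Proposition~\ref{prop:direct} below.

\section{The central product}\label{sec:central}

\begin{proposition}\label{prop:central}
We have $C_A\cap C_B=Z$, $[C_A,C_B]=1$, $G=C_AC_B$ and $C_G(C_A)=C_B$. Moreover
\[
|C_B|=\dim A\cdot m_B,\qquad |C_A|=\dim B\cdot m_A .
\]
\end{proposition}

The task is to show that $C_A$ and $C_B$ are large. Formula \eqref{eq:marks} gives a large centralizer $C_G(S)$ whenever $S$ fixes all of $\Omega_A$, that is, whenever $S\le C_A$. The choice $S=C_A$ bounds $C_G(C_A)$, which at this stage might be larger than $C_B$. We need a subgroup $S\le C_A$ whose centralizer is known to be exactly $C_B$, and Proposition~\ref{prop:sets}(d) provides one.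

\begin{proof}
An element $g$ lies in $Z$ if and only if it acts trivially on $A\otimes B$. This holds if $g$ acts trivially on $A$ and $B$, and it implies that $g$ acts trivially on the submodules $A\otimes1\cong A$ and $1\otimes B\cong B$. So $Z=C_A\cap C_B$. For $g\in C_A$ and $h\in C_B$ we have $[g,h]=[a_g,a_h]\otimes[b_g,b_h]=1\otimes1$, because $a_g$ and $b_h$ are central.

Let $Y_A$ be the set of $y\in G$ such that $C_G(y)=G_\omega$ for some $\omega\in\Omega_A$, and define $Y_B$ in the same way with $\Omega_B$. (In Example~\ref{ex:model}, $Y_A=H\times Z(L)$.) By Proposition~\ref{prop:sets}(d), the subgroups $G_\omega$ with $\omega\in\Omega_A$ are exactly the subgroups $C_G(y)$ with $y\in Y_A$. Hence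
\[
C_A=\bigcap_{\omega\in\Omega_A}G_\omega=C_G(Y_A),\qquad C_B=\bigcap_{\omega'\in\Omega_B}G_{\omega'}=C_G(Y_B).
\]

We claim that every $y\in Y_A$ commutes with every $w\in Y_B$. Let $C_G(y)=G_\omega$ and $C_G(w)=G_{\omega'}$. By Proposition~\ref{prop:sets}(d) there is $v\in G$ with
\[
C_G(y)\cap C_G(w)=G_{(\omega,\omega')}=C_G(v).
\]
Since $v\in C_G(v)\subseteq C_G(w)$, we have $w\in C_G(v)$, and $C_G(v)\subseteq C_G(y)$. So $w\in C_G(y)$.

It follows that $S=\langle Y_B\rangle$ is contained in $C_G(Y_A)=C_A$, so $S$ fixes $\Omega_A$ pointwise, and $C_G(S)=C_B$. By \eqref{eq:marks},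
\[
|C_B|=|\Omega_A|\,|\Omega_B^S|\ge\dim A\cdot m_B .
\]
Exchanging $A$ and $B$ gives $|C_A|\ge\dim B\cdot m_A$. Therefore
\[
|G|\ge|C_AC_B|=\frac{|C_A|\,|C_B|}{|Z|}\ge\frac{\dim A\cdot\dim B\cdot m_Am_B}{m_Am_B}=|G|,
\]
so $G=C_AC_B$ and both inequalities for the orders are equalities.

Finally, $C_B\le C_G(C_A)$. Conversely, let $cc'$ with $c\in C_A$, $c'\in C_B$ centralize $C_A$. Then $c$ centralizes $C_A$, and it centralizes $C_B$, so $c\in Z\le C_B$ and $cc'\in C_B$.
\end{proof}

\section{From the central product to a direct product}\label{sec:center}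

The subgroups $C_A$ and $C_B$ overlap in $Z$, and the overlap has to be divided between them. Following Example~\ref{ex:model}, we look for a splitting $Z=Z_A\times Z_B$ and for homomorphisms $\alpha\colon C_A\to Z_A$ and $\beta\colon C_B\to Z_B$ whose kernels meet trivially. The splitting comes from \eqref{eq:center}.

\begin{lemma}\label{lem:Zsplit}
There are subgroups $Z_A,Z_B$ with $Z=Z_A\times Z_B$ such that $\bar a$ induces an isomorphism $kZ_A\cong\bar A$ and $\bar b$ induces an isomorphism $kZ_B\cong\bar B$. In particular $|Z_A|=m_A$ and $|Z_B|=m_B$.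
\end{lemma}

\begin{proof}
Write $Z=\langle z_1\rangle\times\cdots\times\langle z_d\rangle$ with all $z_i\ne1$. Then $kZ$ is the tensor product of the algebras $k\langle z_i\rangle\cong k[X]/(X^{q_i})$ with $q_i=|\langle z_i\rangle|>1$, so by Lemma~\ref{lem:tensorV} the classes of the $z_i-1$ form a basis of $V(kZ)$. By \eqref{eq:center} and Lemma~\ref{lem:tensorV}, $V(kZ)\cong V(\bar A)\oplus V(\bar B)$, and the class of $z_i-1$ corresponds to the pair of classes of $\bar a_{z_i}-1$ and $\bar b_{z_i}-1$. Choose bases of $V(\bar A)$ and $V(\bar B)$, let $r=\dim V(\bar A)$, and write these $d$ pairs as the columns of an invertible $d\times d$ matrix. The Laplace expansion along the first $r$ rows expresses its determinant as a signed sum, over the $r$-element sets $J$ of columns, of the minor on the first $r$ rows and the columns in $J$ times the minor on the other rows and the other columns. Choose $J$ with both minors nonzero, and put $Z_A=\langle z_i:i\in J\rangle$ and $Z_B=\langle z_i:i\notin J\rangle$. The classes of the $\bar a_{z_i}-1$ with $i\in J$ form a basis of $V(\bar A)$, and those of the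 $\bar b_{z_i}-1$ with $i\notin J$ form a basis of $V(\bar B)$. By Lemma~\ref{lem:gen} the maps $kZ_A\to\bar A$ and $kZ_B\to\bar B$ are surjective, so $|Z_A|\ge m_A$ and $|Z_B|\ge m_B$. Since $|Z_A|\,|Z_B|=|Z|=m_Am_B$, both maps are bijective.
\end{proof}

The homomorphisms at our disposal on $C_A$ and $C_B$ with abelian target are $\bar a$ and $\bar b$. Let
\[
D_A=\bar a(C_A),\qquad D_B=\bar b(C_B);
\]
these are finite abelian $p$-groups, and we seek $\alpha$ and $\beta$ that factor through them. There is an evident obstruction: if $\bar a_z$ is a $p^n$-th power in $D_A$ and $\bar b_z$ is a $p^n$-th power in $D_B$, then $(\alpha(z),\beta(z))$ is a $p^n$-th power in $Z_A\times Z_B$, so $z$ should be a $p^n$-th power in $Z$. The Frobenius map removes the obstruction. For an abelian group $D$ let $D^{p^n}$ be the subgroup of $p^n$-th powers.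

\begin{lemma}\label{lem:pure}
Let $n\ge0$.
\begin{enumerate}
\item[(a)] If $z\in Z$, $\bar a_z\in(\bar A^\times)^{p^n}$ and $\bar b_z\in(\bar B^\times)^{p^n}$, then $z\in Z^{p^n}$.
\item[(b)] If $z\in Z_A$ and $\bar a_z\in(\bar A^\times)^{p^n}$, then $z\in Z_A^{p^n}$. If $z\in Z_B$ and $\bar b_z\in(\bar B^\times)^{p^n}$, then $z\in Z_B^{p^n}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $D$ be an abelian group and let $z\in D$ be the $p^n$-th power of an element $\sum_y\lambda_yy$ of $kD$. As $kD$ is commutative of characteristic $p$, we get $z=\sum_y\lambda_y^{p^n}y^{p^n}$, which lies in the span of $D^{p^n}$. Since $D$ is a basis of $kD$, $z\in D^{p^n}$. In (a), if $\bar a_z=u^{p^n}$ and $\bar b_z=w^{p^n}$, then $z$ corresponds to $(u\otimes w)^{p^n}$ under \eqref{eq:center}, and we take $D=Z$. In (b) take $D=Z_A$ or $D=Z_B$ and use the isomorphisms of Lemma~\ref{lem:Zsplit}.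
\end{proof}

The two homomorphisms cannot be chosen independently of each other, even if each restricts to the identity on $Z_A$ or $Z_B$.

\begin{example}\label{ex:badchoice}
Let $k=\mathbb{F}_4=\{0,1,\omega,\omega^2\}$, $G=\langle g,h\rangle\cong C_2\times C_2$, $A=k[x]/(x^2)$ and $B=k[y]/(y^2)$. The assignment $g\mapsto(1+x)\otimes(1+\omega y)$, $h\mapsto(1+\omega x)\otimes(1+y)$ defines a homomorphism $kG\to A\otimes B$, which is an isomorphism by Lemma~\ref{lem:gen} because $1-\omega^2\ne0$. Here $C_A=C_B=Z=G$, the maps $\bar a=a$ and $\bar b=b$ are injective, and we may take $Z_A=\langle g\rangle$, $Z_B=\langle h\rangle$. The homomorphisms given by $\alpha(g)=\alpha(h)=g$ and $\beta(g)=\beta(h)=h$ factor through $D_A$ and $D_B$ and restrict to the identity on $Z_A$ and $Z_B$, but both have kernel $\langle gh\rangle$. Control of the orders is needed as well: the choice of $G$ and $1$ as targets, with $\alpha=\mathrm{id}$ and $\beta$ trivial, gives kernels that meet trivially, but yields only the decomposition $G=G\times1$.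
\end{example}

The joint choice is a statement about abelian groups. A homomorphism from a finite $p$-group is injective once it kills no element of order $p$, and these elements are filtered by divisibility by powers of $p$. On each layer of the filtration the problem is linear algebra over $\mathbb{F}_p$.

\begin{lemma}\label{lem:abelian}
Let $Z=Z_1\oplus Z_2$, $D_1$ and $D_2$ be finite abelian $p$-groups, written additively, and let $f_i\colon Z\to D_i$ be homomorphisms. Assume that for all $n\ge1$:
\begin{enumerate}
\item[(a)] if $z\in Z$, $f_1(z)\in p^nD_1$ and $f_2(z)\in p^nD_2$, then $z\in p^nZ$;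
\item[(b)] if $i\in\{1,2\}$, $z\in Z_i$ and $f_i(z)\in p^nD_i$, then $z\in p^nZ_i$.
\end{enumerate}
Then there are homomorphisms $\varphi_i\colon D_i\to Z_i$ such that $\theta=(\varphi_1f_1,\varphi_2f_2)\colon Z\to Z_1\oplus Z_2$ is an isomorphism.
\end{lemma}

\begin{proof}
\emph{The layers.} For a finite abelian $p$-group $D$ let $D[p]=\{x\in D:px=0\}$, and for $n\ge1$ let
\[
P_n(D)=(p^{n-1}D)[p]\,\big/\,(p^nD)[p].
\]
This is an $\mathbb{F}_p$-vector space, a homomorphism $D\to D'$ induces a linear map $P_n(D)\to P_n(D')$, and $P_n(D\oplus D')=P_n(D)\oplus P_n(D')$. If $D$ is cyclic of order $p^m$, then $(p^jD)[p]$ has order $p$ for $j<m$ and is zero otherwise, so $P_n(D)$ has dimension $1$ for $m=n$ and $0$ for $m\ne n$. Thus $s_i(n)=\dim P_n(Z_i)$ is the number of cyclic summands of order $p^n$ in $Z_i$, and $Z_i\cong\bigoplus_n(\mathbb{Z}/p^n)^{s_i(n)}$.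

\emph{Subspaces.} Fix $n$, write $s_i=s_i(n)$, and let $N_i$ be the kernel of $P_n(Z)\to P_n(D_i)$. The class of $z\in(p^{n-1}Z)[p]$ lies in $N_i$ exactly when $f_i(z)\in p^nD_i$. So (a) gives $N_1\cap N_2=0$, and (b) gives $N_i\cap P_n(Z_i)=0$. Since $P_n(Z)=P_n(Z_1)\oplus P_n(Z_2)$ has dimension $s_1+s_2$, we get $\dim N_1\le s_2$ and $\dim N_2\le s_1$. A complement of $N_1\oplus N_2$ in $P_n(Z)$ has dimension $(s_2-\dim N_1)+(s_1-\dim N_2)$. Split it into two subspaces of these dimensions and add them to $N_1$ and $N_2$. This gives $U_1\supseteq N_1$ and $U_2\supseteq N_2$ with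
\[
P_n(Z)=U_1\oplus U_2,\qquad\dim U_1=s_2,\qquad\dim U_2=s_1 .
\]
As $U_i$ has codimension $s_i$, there are $s_i$ linear functionals on $P_n(Z)$ whose common kernel is $U_i$. They vanish on $N_i$, so they factor through the image of $P_n(Z)$ in $P_n(D_i)$; extend them to functionals on $P_n(D_i)$.

\emph{Lifting.} Identify $\mathbb{F}_p$ with the subgroup $p^{n-1}\mathbb{Z}/p^n\mathbb{Z}$ of $\mathbb{Z}/p^n$. We claim that each functional $\lambda$ on $P_n(D)$ lifts to a homomorphism $\varphi\colon D\to\mathbb{Z}/p^n$ with $\varphi(x)=\lambda([x])$ for all $x\in(p^{n-1}D)[p]$, where $[x]$ is the class of $x$ in $P_n(D)$. Since $(p^{n-1}D)[p]\cap p^nD=(p^nD)[p]$, the space $P_n(D)$ embeds in $D/p^nD$. Now use that $\mathbb{Z}/p^n$ is an injective $\mathbb{Z}/p^n$-module. Concretely, view $\mathbb{Z}/p^n$ as the subgroup of elements killed by $p^n$ in the divisible group $\mathbb{Q}/\mathbb{Z}$; then $\lambda$ extends to a homomorphism $D/p^nD\to\mathbb{Q}/\mathbb{Z}$, whose image is killed by $p^n$. Lifting the $s_i(n)$ functionals on $P_n(D_i)$ for all $n$ and collecting the lifts gives $\varphi_i\colon D_i\to\bigoplus_n(\mathbb{Z}/p^n)^{s_i(n)}\cong Z_i$.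

\emph{Injectivity.} Let $z\in Z$ have order $p$ and choose $n\ge1$ with $z\in p^{n-1}Z\setminus p^nZ$. Then $[z]\ne0$ in $P_n(Z)$, so $[z]\notin U_i$ for some $i$, and one of the functionals chosen for this $n$ and $i$ does not vanish on $[z]$. Since $f_i(z)\in(p^{n-1}D_i)[p]$, the corresponding coordinate of $\varphi_i(f_i(z))$ is this nonzero value. So $\theta(z)\ne0$. Hence $\theta$ is injective, and it is bijective because source and target have the same order.
\end{proof}

In this proof, hypothesis (a) makes the joint choice possible, and hypothesis (b) allows the targets to be $Z_1$ and $Z_2$.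

\begin{proposition}\label{prop:direct}
There are subgroups $H_A\le C_B$ and $H_B\le C_A$ with $G=H_A\times H_B$, $|H_A|=\dim A$, $|H_B|=\dim B$, $H_A\cap Z\cong Z_A$ and $H_B\cap Z\cong Z_B$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:abelian} to $Z=Z_A\times Z_B$ with $f_1=\bar a|_Z\colon Z\to D_A$ and $f_2=\bar b|_Z\colon Z\to D_B$. Its hypotheses hold by Lemma~\ref{lem:pure}, since $D_A\le\bar A^\times$ and $D_B\le\bar B^\times$. Put $\alpha=\varphi_1\circ\bar a\colon C_A\to Z_A$ and $\beta=\varphi_2\circ\bar b\colon C_B\to Z_B$; then $\theta=(\alpha|_Z,\beta|_Z)\colon Z\to Z_A\times Z_B$ is an isomorphism. Let $H_A=\ker\beta$ and $H_B=\ker\alpha$.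

By Proposition~\ref{prop:central}, $[H_A,H_B]\le[C_B,C_A]=1$ and $H_A\cap H_B\le C_B\cap C_A=Z$, so $H_A\cap H_B\le\ker\theta=1$. By Proposition~\ref{prop:central} and Lemma~\ref{lem:Zsplit},
\[
|H_A|\ge\frac{|C_B|}{|Z_B|}=\frac{\dim A\cdot m_B}{m_B}=\dim A,\qquad |H_B|\ge\frac{|C_A|}{|Z_A|}=\dim B .
\]
So the subgroup $H_AH_B\cong H_A\times H_B$ has order at least $\dim A\cdot\dim B=|G|$. Hence $G=H_A\times H_B$, and both inequalities are equalities. Finally $H_B\cap Z=\ker(\alpha|_Z)=\theta^{-1}(1\times Z_B)\cong Z_B$ and $H_A\cap Z=\theta^{-1}(Z_A\times1)\cong Z_A$.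
\end{proof}

Proposition~\ref{prop:direct} already answers the question of the introduction: if $\dim A,\dim B>1$, then $H_A$ and $H_B$ are proper subgroups.

\section{Cancellation and the structure of the factors}\label{sec:cancel}

It remains to identify $A$ with $kH_A$. The homomorphism $kH_A\to A$ induced by $a$ is not under control, since $H_A$ was defined through $\bar b$. Instead we compute the algebra $kC_B$ in two ways, which gives $A\otimes kZ_B\cong kH_A\otimes kZ_B$, and cancel $kZ_B$ one cyclic factor at a time. In $A\otimes k[X]/(X^q)$ the factor $A$ is recovered as the quotient by $X$, so to compare two such decompositions we look for one central element that plays the role of $X$ in both.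

\begin{lemma}\label{lem:cancel}
Let $A,D$ be local algebras and let $\Lambda=k[X]/(X^q)$, where $q>1$ is a power of $p$. If $A\otimes\Lambda\cong D\otimes\Lambda$, then $A\cong D$.
\end{lemma}

\begin{proof}
Identify the two algebras, $R=A\otimes\Lambda=D\otimes\Lambda$, and let $x,y\in I_R$ be the central elements that correspond to $X$ in the first and in the second decomposition. Write $\bar u$ for the class of $u\in I_R$ in $V(R)$. By Lemma~\ref{lem:tensorV},
\[
V(R)=V_A\oplus k\bar x=V_D\oplus k\bar y,
\]
where $V_A,V_D$ are the images of $I_A,I_D$, and $\bar x,\bar y\ne0$ because $q>1$. Also $\dim A=\dim D=\dim R/q$.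

Let $u\in\{x,y,x+y\}$. Then $u$ is central and $u^q=0$; for $u=x+y$ this is $(x+y)^q=x^q+y^q$, which uses that $q$ is a power of the characteristic. Multiplication by $u^i$ induces a surjection $R/uR\to u^iR/u^{i+1}R$, so the chain $R\supseteq uR\supseteq\cdots\supseteq u^qR=0$ gives $\dim R\le q\dim(R/uR)$, that is, $\dim(R/uR)\ge\dim D$. Suppose $\bar u\notin V_D$. Since $V_D$ has codimension $1$, $V(R)=V_D+k\bar u$. As $V(R/uR)=I_R/(I_R^2+uR)=V(R)/k\bar u$, Lemma~\ref{lem:gen} shows that $D\to R/uR$ is surjective, and by the dimension bound it is an isomorphism. The same argument gives $A\cong R/uR$ if $\bar u\notin V_A$.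

So it suffices to find $u$ with $\bar u\notin V_A\cup V_D$. We have $\bar x\notin V_A$ and $\bar y\notin V_D$. If $\bar x\notin V_D$, take $u=x$. If $\bar y\notin V_A$, take $u=y$. Otherwise $\bar x\in V_D$ and $\bar y\in V_A$; then $\bar x+\bar y\in V_A$ would give $\bar x\in V_A$, and $\bar x+\bar y\in V_D$ would give $\bar y\in V_D$, so $u=x+y$ works.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $H_A,H_B$ from Proposition~\ref{prop:direct}. We show $A\cong kH_A$; exchanging $A$ and $B$ gives $B\cong kH_B$.

Apply \eqref{eq:brauer} with $S=C_A$. By Proposition~\ref{prop:central}, $C_G(S)=C_B$. Since $S$ fixes $\Omega_A$ pointwise, Lemma~\ref{lem:brauer}(a) gives $A(S)=A$. Since $G=SC_B$ and $C_B$ fixes $\Omega_B$ pointwise, $S$ and $G$ have the same orbits on $\Omega_B$. So $B^S=B^G$, the ideals factored out are the same by Lemma~\ref{lem:brauer}(a), and $B(S)=\bar B$. With Lemma~\ref{lem:Zsplit} we obtain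
\[
kC_B\cong A\otimes\bar B\cong A\otimes kZ_B .
\]

On the other hand, $H_A\le C_B\le G=H_A\times H_B$ gives $C_B=H_A\times(H_B\cap C_B)$. We have $H_B\cap C_B\le C_A\cap C_B=Z\le C_B$, so $H_B\cap C_B=H_B\cap Z\cong Z_B$. Hence $kC_B\cong kH_A\otimes kZ_B$, and therefore $A\otimes kZ_B\cong kH_A\otimes kZ_B$.

Write $kZ_B\cong\Lambda_1\otimes\cdots\otimes\Lambda_e$ with $\Lambda_j=k[X]/(X^{q_j})$, where the $q_j>1$ are the orders of the cyclic factors of $Z_B$. The algebras $A\otimes\Lambda_1\otimes\cdots\otimes\Lambda_{j-1}$ and $kH_A\otimes\Lambda_1\otimes\cdots\otimes\Lambda_{j-1}$ are local by Lemma~\ref{lem:tensorV}, so Lemma~\ref{lem:cancel} removes $\Lambda_e,\Lambda_{e-1},\dots,\Lambda_1$ in turn, and $A\cong kH_A$.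
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:KS}]
If $G=H\times L$ with $H,L$ proper, then both are non-trivial and $kG\cong kH\otimes kL$ is a non-trivial tensor decomposition. The converse is the last statement of Theorem~\ref{thm:main}.

Let $kG\cong A_1\otimes\cdots\otimes A_r$ as in the corollary. If $r\geq2$, Theorem~\ref{thm:main} gives $G=H_1\times G'$ with $A_1\cong kH_1$ and $A_2\otimes\cdots\otimes A_r\cong kG'$. By induction on $r$, $G\cong H_1\times\cdots\times H_r$ with $A_i\cong kH_i$ for all $i$. Each $H_i$ is non-trivial because $\dim A_i>1$, and indecomposable because $kH_i$ is tensor-indecomposable. In the same way $G\cong H_1'\times\cdots\times H_s'$ with $A_j'\cong kH_j'$ and all $H_j'$ non-trivial and indecomposable. The Krull--Remak--Schmidt theorem states that the factors in a decomposition of a finite group as a direct product of non-trivial indecomposable groups are unique up to isomorphism and order. So $r=s$ and $H_i\cong H'_{\sigma(i)}$ for a permutation $\sigma$, and $A_i\cong kH_i\cong kH'_{\sigma(i)}\cong A'_{\sigma(i)}$.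
\end{proof}

\begin{thebibliography}{1}

\bibitem{Murcia}
\textit{Universidad de Murcia},
\texttt{https://digitum.um.es/\allowbreak digitum/\allowbreak bitstream/\allowbreak 10201/\allowbreak 139690/\allowbreak 1/\allowbreak Garc\%c3\%ada\_\allowbreak Lucas\_\allowbreak Diego\_\allowbreak TD\_\allowbreak 2024\_\allowbreak SIN\%20\allowbreak ART\%c3\%8dCULOS.pdf}

\end{thebibliography}
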